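# Atomicity of a pattern class cannot be decided from its basis

## 1. When no forbidden permutation is a sum

A permutation of length $n\ge 1$ is a sequence $s_1\ldots s_n$ listing $1,\ldots,n$ in some order. Two sequences of distinct numbers $s_1\ldots s_m$ and $t_1\ldots t_m$ are *order isomorphic* if $s_i\le s_j\iff t_i\le t_j$ for all $i,j$. A permutation $\sigma$ is *involved* in $\tau$, written $\sigma\preceq\tau$, if $\tau$ has a subsequence order isomorphic to $\sigma$. For example $213\preceq 31524$, by the subsequence $3,1,5$, while $321\not\preceq 31524$.

We draw permutations as finite sets of points in the plane with distinct $x$'s and distinct $y$'s, up to order isomorphism. For points $a,b$ we say "$a$ NW $b$" if $a$ is to the left of and above $b$, and similarly NE, SW, SE. Involvement means containment of a sub-configuration.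

A set $X$ of permutations is a *closed class* if $\tau\in X$ and $\sigma\preceq\tau$ imply $\sigma\in X$. For a set $B$ of permutations, $A(B)$ is the class of all permutations involving no element of $B$; it is closed. The *basis* $B(X)$ of a closed class is the set of $\preceq$-minimal permutations not in $X$, so $X=A(B(X))$. The class is *finitely based* if $B(X)$ is finite, equivalently if $X=A(B)$ for some finite $B$. For example, $A(21)$ consists of the increasing permutations.

**Definition 1.1.** A closed class $X$ has the *join property* if for all $\sigma,\tau\in X$ there is $\pi\in X$ with $\sigma\preceq\pi$ and $\tau\preceq\pi$. We call $X$ *atomic* if it has the join property.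

Atkinson, Murphy and Ruškuc showed that the join property is equivalent to each of two other conditions: that $X\ne Y\cup Z$ for all proper subclasses $Y,Z$ of $X$; and that there are linearly ordered sets $A,B$ and a bijection $\pi:A\to B$ such that $X$ is the set of all permutations order isomorphic to $\pi|_C$ for some nonempty finite $C\subseteq A$. We use only the join property.

Write $\alpha\oplus\beta$ for the permutation in which a copy of $\beta$ lies NE of a copy of $\alpha$, and $\alpha\ominus\beta$ when the copy of $\alpha$ lies NW of the copy of $\beta$. Thus $132=1\oplus21$, and $321$ is not of the form $\alpha\oplus\beta$: it is *$\oplus$-indecomposable*.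

**Proposition 1.2.** If every element of $B$ is $\oplus$-indecomposable, then $A(B)$ is atomic.

**Proof.** Let $\sigma,\tau\in A(B)$. We show that $\sigma\oplus\tau$, which involves both, lies in $A(B)$. Suppose $\beta\in B$ occurs in it as a set of points $Y$. All points of $Y$ in the copy of $\tau$ are NE of all points of $Y$ in the copy of $\sigma$. As $\beta$ is $\oplus$-indecomposable, one of the two parts is empty, so $\beta\preceq\sigma$ or $\beta\preceq\tau$, which is impossible. $\square$

So $A(321)$ is atomic. What changes when some $\beta\in B$ is a sum? Then $\beta$ may straddle the gap between $\sigma$ and $\tau$, and we must join them differently, if we can. Both outcomes happen.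

* $B=\{12\}$. Now $12=1\oplus1$ is a sum, but $A(12)$ consists of the decreasing permutations. Of two of these the longer involves the shorter, so the class is atomic.
* $B=\{132,213,231,312\}$. In a member of $A(B)$ every triple is monotone. If $s_1<s_2$ then $s_1s_2s_3$ is increasing, so $s_2<s_3$, and so on; likewise if $s_1>s_2$. So $A(B)$ consists of the increasing and the decreasing permutations, and $12,21$ have no common extension in it. It is not atomic.
* $B$ contains an increasing permutation of length $a$ and a decreasing one of length $b$. By the theorem of Erdős and Szekeres, every permutation of length greater than $(a-1)(b-1)$ involves one of them. So $A(B)$ is finite and atomicity can be checked by inspection.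

**Question.** Is there an algorithm which, given a finite set $B$ of permutations, outputs TRUE if $A(B)$ is atomic and FALSE otherwise?

This is posed as an open question in "Decidability Questions for Pattern" (http://turnbull.mcs.st-and.ac.uk/~nik/talks/cambridge04.pdf).

## 2. Joining a given pair is a finite check

**Lemma 2.1.** If $\sigma,\tau$ have a common extension in $A(B)$, they have one of length at most $|\sigma|+|\tau|$. So for finite $B$ one can decide whether a given pair can be joined in $A(B)$.

**Proof.** If $\sigma,\tau\preceq\pi\in A(B)$, restrict $\pi$ to the union of one occurrence of $\sigma$ and one of $\tau$. The result is in $A(B)$ because the class is closed. $\square$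

This suggests an algorithm: run through all pairs $\sigma,\tau\in A(B)$ and test each. If $A(B)$ is not atomic, the search finds a bad pair and stops. If $A(B)$ is atomic, it never stops, unless we know how long a shortest bad pair can be. A computable bound on that length in terms of $B$ would finish the job. This is exactly the missing ingredient, and we shall prove that it does not exist.

Recall that a set is $\Sigma^0_1$ if it is recursively enumerable and $\Pi^0_1$ if its complement is; it is complete for the class if moreover every set of the class reduces to it by a computable map. An instance of *Post's Correspondence Problem* (PCP) is a finite list $\mathcal I=\{(x_i,y_i)\}_{i\le k}$ of pairs of nonempty words over a finite alphabet $\Theta$. A *solution* is a sequence $i_1,\dots,i_l$, $l\ge1$, with $x_{i_1}\cdots x_{i_l}=y_{i_1}\cdots y_{i_l}$. For example $(a,ab),(bb,b)$ has the solution $1,2$, both sides being $abb$, and the single pair $(a,b)$ has no solution. We use the standard fact (Post 1946):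

**(F1)** PCP with nonempty words is undecidable, and the set of its solvable instances is $\Sigma^0_1$-complete.

**Theorem 1.** There is a computable map sending each PCP instance $\mathcal I$ to a finite set $B_{\mathcal I}$ of permutations such that $A(B_{\mathcal I})$ is atomic if and only if $\mathcal I$ has no solution. Hence no algorithm decides, given a finite $B$, whether $A(B)$ is atomic.

**Theorem 2.**
(a) $\{B\text{ finite}: A(B)\text{ atomic}\}$ is $\Pi^0_1$-complete.
(b) No computable function of $B$ bounds, for non-atomic $A(B)$, the least value of $|\sigma|+|\tau|$ over pairs $\sigma,\tau\in A(B)$ with no common extension in $A(B)$.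
(c) It is undecidable, given finite $B$ and $t\in A(B)$, whether for every $\sigma\in A(B)$ some $\pi\in A(B)$ involves both $\sigma$ and $t$.
(d) For finite structures with $d$ linear orders, joint embedding for finitely based hereditary classes is undecidable for every $d\ge2$, and decidable for $d=1$.

How would one code a computation? A first thought is to choose $B$ so that the members of $A(B)$ are pictures of computations. Here one meets an obstacle at once: a basis only says what is absent. If $\sigma\in A(B)$ is a picture of a computation, so is whatever remains after deleting any of its points, since the class is closed. No basis can say "each step has a next step".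

The way past it is to look at quantifiers. Fix one permutation $t$, and say that $\sigma$ cannot be joined with $t$. This says: for *every* way of adding $t$ to $\sigma$ *there is* a forbidden permutation inside. Here is the existential quantifier we lacked. So we shall do two things. First we arrange that atomicity is the same as every $\sigma$ being joinable with one fixed $t$; this generalizes Proposition 1.2, with substitution in place of $\oplus$. Then we choose the forbidden permutations so that each failed attempt to insert $t$ certifies one local piece of a computation.

## 3. Substituting into a distinguished block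

An *interval* of a permutation is a set of points contiguous in position and in value. Every point outside an interval is in the same relation (NW, NE, SW, SE) to all its points. An interval is *proper* if it is nonempty and not everything. A permutation of length $\ge4$ is *simple* if its only proper intervals are singletons. For example $2413$ is simple: the neighbors $24,41,13$ have no consecutive values, and neither $241$ nor $413$ has a contiguous set of values. We use three elementary facts.

* **(I1)** If $T$ is an interval of $\pi$ and $Y\subseteq\pi$, then $T\cap Y$ is an interval of $Y$. Indeed, a point of $Y$ between two points of $T\cap Y$, in position or in value, is in $T$.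
* **(I2)** If intervals $I,W$ meet and neither contains the other, then $I\cap W$ and $W\setminus I$ are intervals. Indeed, the positions of $I$ and of $W$ form two ranges of consecutive integers that meet, neither containing the other, so their intersection and difference are again ranges; the same holds for values.
* **(I3)** A simple permutation is neither $\oplus$- nor $\ominus$-decomposable and involves both $12$ and $21$. Indeed, one summand would have at least two points and be a proper interval; and a monotone permutation of length $\ge2$ is decomposable.

Write $\beta[I\to\tau]$ for the result of replacing the interval $I$ of $\beta$ by a copy of $\tau$.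

**Coloured permutations.** Let $\mathcal C$ be a finite set of colours and $\mathsf p$ one extra colour, the *token*. Containment of coloured permutations preserves colours. For an interval $I$ of a coloured permutation $o$, $o[I\to\mathsf p]$ denotes $o$ with $I$ replaced by a single token. For instance $(S\ominus U)\oplus Z$, with the interval $S\ominus U$ replaced, becomes $\mathsf p\oplus Z$.

Let $\mathcal O$ (*obstructions*) be a finite set of $\mathcal C$-coloured permutations and $\mathcal K$ (*kills*) a finite set of coloured permutations with exactly one token, the other points coloured from $\mathcal C$; all have at least $2$ points. Assume: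

* **(A1)** For $o\in\mathcal O$ and every proper interval $I$ of $o$ (singletons included), $o[I\to\mathsf p]$ contains an element of $\mathcal K$.
* **(A2)** For $k\in\mathcal K$ and every proper interval $I$ of $k$ with $|I|\ge2$ containing the token, $k[I\to\mathsf p]$ contains an element of $\mathcal K$.

**Step 1: blocks that encode colours.** The purpose is to replace colours by recognizable plain permutations. We use:

**(F2)** The number of simple permutations of length $m$ is asymptotic to $m!/e^2$ (Albert–Atkinson–Klazar, *J. Integer Seq.* 6 (2003)).

At most $16^m$ permutations of length $m$ are unions of two increasing and two decreasing sequences. Such a permutation is determined by the two words in $\{1,2,3,4\}^m$ recording the classes of its points, read by position and read by value, because inside a monotone class the position order determines which point has which value. Since $m!$ outgrows $16^m$, a search finds $m\ge4$ and a set $G=\{\gamma_c:c\in\mathcal C\}\cup\{t\}$ of $|\mathcal C|+1$ distinct simple permutations of length $m$, none of which is such a union.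

For a coloured permutation $o$ let $o^\gamma$ be its *inflation*: each point of colour $c$ is replaced by $\gamma_c$, a token by $t$. To see the mechanism only: with $\gamma_c=2413$ and $t=3142$, the inflation of $c\oplus\mathsf p$ would be $24137586$.

**Step 2: the basis.** Let $\mathcal X=A(B)$, where $B$ consists of

* (B1) all $\beta=\gamma\cup\{x\}$ of length $m+1$, $\gamma\in G$, in which the given copy of $\gamma$ is not an interval;
* (B2) $t\oplus t$ and $t\ominus t$;
* (B3) $o^\gamma$ for $o\in\mathcal O$;
* (B4) $k^\gamma$ for $k\in\mathcal K$.

**Lemma 3.1.** If $\pi$ avoids (B1), then every occurrence in $\pi$ of a member of $G$ (a *block*) is an interval, and distinct blocks are disjoint.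

**Proof.** If an occurrence $Q$ is not an interval, some $x\notin Q$ lies between two points of $Q$ in position or in value, and $Q\cup\{x\}$ is in (B1). Let $Q\ne Q'$ be blocks that meet. They have equal size, so neither contains the other. By (I1), $Q\cap Q'$ is a proper interval of the simple $Q$, so it has size $1$. By (I2), $Q\setminus Q'$ is an interval, of size $m-1$ with $1<m-1<m$, contradicting simplicity of $Q$. $\square$

For $\pi$ avoiding (B1) let $\kappa(\pi)$ be the coloured permutation formed by the blocks of $\pi$, one point per block, with other points ignored. It is well defined by Lemma 3.1. Moreover $o^\gamma\preceq\pi$ if and only if $\kappa(\pi)$ contains $o$, since in an occurrence of $o^\gamma$ each inflated point is a block of the right colour. Two distinct $t$-blocks are disjoint intervals, so they form $t\oplus t$ or $t\ominus t$. Hence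
$$\pi\in\mathcal X\iff \pi\text{ avoids (B1), has at most one } t\text{-block, and } \kappa(\pi)\text{ avoids }\mathcal O\cup\mathcal K. \tag{3.1}$$
All elements of $B$ have length at least $m+1$, so $t\in\mathcal X$.

**Step 3: collapsing part of a forbidden permutation.** This is what replaces "no element of $B$ can be straddled" from Proposition 1.2: an element may be straddled, but then its collapsed form is forbidden already.

**Lemma 3.2.** For every $\beta\in B$ and every proper interval $I$ of $\beta$: $\beta[I\to t]\notin\mathcal X$.

**Proof.** If $|I|\le2$, then $I\preceq t$ by (I3), so $\beta\preceq\beta[I\to t]$. Let $|I|\ge3$.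

*(B1).* $I\cap\gamma$ is an interval of $\gamma$. If it is all of $\gamma$, then $I=\gamma$ because $I\ne\beta$, so $\gamma$ is an interval of $\beta$, a contradiction. Otherwise $|I\cap\gamma|\le1$ by simplicity, so $|I|\le2$, a contradiction.

*Inflations in general.* Let $\beta=o^\gamma$ and let $W$ be an inflated point meeting $I$. If $I\subseteq W$, then $I=W$, as $W$ is simple and $|I|\ge3$. If neither contains the other, then $I\cap W$ is a proper interval of $W$, hence a single point, and $W\setminus I$ is an interval of size $m-1$, a contradiction. So $I$ is a union of inflated points, and it corresponds to a proper interval of $o$.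

*(B2).* These are inflations with two inflated points, so $I$ is one copy of $t$ and $\beta[I\to t]=\beta\notin\mathcal X$.

*(B3).* Let $I$ correspond to the proper interval $J$ of $o$. Then $\beta[I\to t]$ is the inflation of $o[J\to\mathsf p]$, which contains some $k\in\mathcal K$ by (A1). So $\beta[I\to t]$ involves $k^\gamma$.

*(B4).* If $I$ does not contain the inflated token, then $\beta[I\to t]$ contains two disjoint intervals that are copies of $t$, hence $t\oplus t$ or $t\ominus t$. If $I$ is the inflated token, then $\beta[I\to t]=\beta$. Otherwise $I$ corresponds to a proper interval of $k$ with at least two points, one of them the token, and (A2) applies as (A1) did before. $\square$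

**Step 4: atomicity is joinability with $t$.**

**Lemma 3.3.** $\mathcal X$ is atomic if and only if every $\sigma\in\mathcal X$ not involving $t$ is involved in some $\rho\in\mathcal X$ that involves $t$.

**Proof.** ($\Rightarrow$) Join $\sigma$ with $t\in\mathcal X$. ($\Leftarrow$) By hypothesis every member of $\mathcal X$ is involved in a member involving $t$, so it suffices to join $\rho_1,\rho_2\in\mathcal X$ that both involve $t$. Let $Q$ be the $t$-block of $\rho_1$ and $\pi=\rho_1[Q\to\rho_2]$. Then $\rho_2\preceq\pi$, and $\rho_1\preceq\pi$ because $t\preceq\rho_2$. Suppose $\beta\in B$ occurs in $\pi$ as $Y$, and let $I$ be the part of $Y$ inside the copy of $\rho_2$; it is an interval of $Y$. If $I=\emptyset$ then $\beta\preceq\rho_1$; if $I=Y$ then $\beta\preceq\rho_2$; both are impossible. Otherwise $\beta[I\to t]\preceq\rho_1$, because $Y\setminus I$ together with $Q$ is a copy of it. As $\mathcal X$ is closed, this contradicts Lemma 3.2. So $\pi\in\mathcal X$. $\square$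

**Step 5: inserting $t$ into a permutation.** This step says when certain insertions stay in $\mathcal X$; it will be used to extract information from a $\sigma$ that cannot be joined with $t$.

**Lemma 3.4.** Let $\sigma\in\mathcal X$ not involve $t$. Let $\rho$ be $t\oplus\sigma$, or $\sigma\oplus t$, or the result of replacing a block $W$ of $\sigma$ by $W\oplus t$ or by $t\oplus W$. If $\kappa(\sigma)$ with the corresponding token added contains no element of $\mathcal K$, then $\rho\in\mathcal X$.

**Proof.** Let $T$ be the inserted copy of $t$, an interval of $\rho$, and let $Q$ be an occurrence in $\rho$ of some $\gamma\in G$. As $Q$ is simple, $|Q\cap T|\in\{0,1,m\}$.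

*Size $m$.* Then $Q=T$.

*Size $0$.* Then $Q$ is a block of $\sigma$, hence an interval of $\sigma$. We need that $T$ is not between two points of $Q$ in position or in value. This is clear if $T$ is at a corner of $\rho$, or if $Q=W$. If $Q\ne W$, then $W\cap Q=\emptyset$ by Lemma 3.1, so in position all of $W$ lies on one side of the contiguous range of $Q$. As $T$ is adjacent to $W$ in position, $T$ is on the same side. The same holds in value. So $Q$ is an interval of $\rho$.

*Size $1$.* We show that this is impossible. Write $Q=\{x\}\cup Q'$ with $x\in T$. In the corner cases $Q$ is $1\oplus Q'$ or $Q'\oplus1$, contradicting (I3). Otherwise $W\cup T$ is an interval of $\rho$, so $|Q\cap(W\cup T)|\in\{1,m\}$. If it is $m$, then $Q'\subseteq W$ and again $Q$ is $\oplus$-decomposable. If it is $1$, then $Q'\cap W=\emptyset$. For $y\in W$ the set $Q'\cup\{y\}$ is then an occurrence of $\gamma$ in $\sigma$, because $x$ and $y$ lie in the interval $W\cup T$. It meets the block $W$ in exactly one point, contradicting Lemma 3.1.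

So all occurrences of members of $G$ in $\rho$ are intervals. Hence $\rho$ avoids (B1), for in an occurrence of an element of (B1) the copy of $\gamma$ would be an interval by (I1). The blocks of $\rho$ are those of $\sigma$ together with $T$, so $\rho$ has one $t$-block and $\kappa(\rho)$ is $\kappa(\sigma)$ plus a token. It avoids $\mathcal O$, since $\kappa(\sigma)$ does and the token is not $\mathcal C$-coloured, and it avoids $\mathcal K$ by hypothesis. By (3.1), $\rho\in\mathcal X$. $\square$

**Step 6: a criterion for non-atomicity.**

**Lemma 3.5.** Let $\Sigma$ be a $\mathcal C$-coloured permutation avoiding $\mathcal O$ whose underlying permutation is a union of two increasing and two decreasing sequences. If $\Sigma$ with a token added in any position whatsoever contains an element of $\mathcal K$, then $\mathcal X$ is not atomic.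

**Proof.** Let $\sigma=\Sigma^\gamma$. An occurrence of $\gamma\in G$ in $\sigma$ meets each inflated point in $0$, $1$ or $m$ points. If always in at most $1$, then $\gamma$ occurs in the underlying permutation of $\Sigma$ and is a union of two increasing and two decreasing sequences, contradicting the choice of $G$. So every occurrence is one of the inflated points. Hence $\sigma$ avoids (B1), does not involve $t$, and $\kappa(\sigma)=\Sigma$; so $\sigma\in\mathcal X$ by (3.1). Suppose $\sigma\preceq\rho\in\mathcal X$ and $t\preceq\rho$. By Lemma 3.1 the $t$-block of $\rho$ is disjoint from the blocks in the copy of $\sigma$, so $\kappa(\rho)$ contains $\Sigma$ plus a token, hence an element of $\mathcal K$, a contradiction. By Lemma 3.3, $\mathcal X$ is not atomic. $\square$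

Two toy systems show how this works. Take $\mathcal C=\{c\}$ and $\mathcal O=\emptyset$. Then (A1) is vacuous, and (A2) is vacuous when all kills have two points. With $\mathcal K=\{\mathsf p\ominus c,\,c\ominus\mathsf p,\,\mathsf p\oplus c,\,c\oplus\mathsf p\}$, the single point $\Sigma=c$ satisfies Lemma 3.5, so $\mathcal X$ is not atomic. With $\mathcal K=\{\mathsf p\ominus c,\,c\ominus\mathsf p\}$, a token SW of everything is never killed, so $t\oplus\sigma\in\mathcal X$ for every $\sigma\in\mathcal X$ not involving $t$, by Lemma 3.4, and $\mathcal X$ is atomic by Lemma 3.3.

## 4. Two stacks and a finite graph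

We now turn a PCP instance $\mathcal I=\{(x_i,y_i)\}_{i\le k}$ over $\Theta$ into walks in a graph. Let $\bot\notin\Theta$ be a bottom marker. Let $\mathsf R$ be the regular language
$$\mathrm{push}_{1,\bot}\,\mathrm{push}_{2,\bot}\Big(\bigcup_i \mathrm{push}_1(x_i)\,\mathrm{push}_2(y_i)\Big)^{+}\Big(\bigcup_{c\in\Theta}\mathrm{pop}_{1,c}\,\mathrm{pop}_{2,c}\Big)^{*}\mathrm{pop}_{1,\bot}\,\mathrm{pop}_{2,\bot},$$
where $\mathrm{push}_s(c_1\cdots c_r)=\mathrm{push}_{s,c_1}\cdots\mathrm{push}_{s,c_r}$. Call $r\in\mathsf R$ *balanced* if for each stack $s\in\{1,2\}$ the word of letters of $\Theta$ popped from stack $s$ is the reverse of the word of letters of $\Theta$ pushed onto it.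

**Lemma 4.1.** $\mathcal I$ has a solution if and only if $\mathsf R$ has a balanced element.

**Proof.** A word $r\in\mathsf R$ pushes $x_{i_1}\cdots x_{i_l}$ on stack 1 and $y_{i_1}\cdots y_{i_l}$ on stack 2 for some $l\ge1$, and pops one and the same word $c_1\cdots c_h$ from both (apart from $\bot$). If it is balanced, both pushed words equal $c_h\cdots c_1$. Conversely, given a solution, use its indices and let $c_1\cdots c_h$ be the reverse of the common word. $\square$

For the pair $(a,a)$ a balanced word is
$$\mathrm{push}_{1,\bot}\mathrm{push}_{2,\bot}\,\mathrm{push}_{1,a}\mathrm{push}_{2,a}\,\mathrm{pop}_{1,a}\mathrm{pop}_{2,a}\,\mathrm{pop}_{1,\bot}\mathrm{pop}_{2,\bot}.$$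

Take a nondeterministic finite automaton for $\mathsf R$ with one initial state $q_0$ and one final state $q_1$, its $\varepsilon$-moves being labelled nop. Add new vertices $v_{\mathrm{in}},v_{\mathrm{out}}$, an edge $v_{\mathrm{in}}\to q_0$ labelled $\iota$ and an edge $q_1\to v_{\mathrm{out}}$ labelled $\varphi$. Replace every edge except the $\varphi$-edge by a path of three edges, through two new vertices, labelled: the original label, nop, nop. Let $E$ be the resulting edge set. The labels $\iota$ and $\varphi$ each occur on one edge, the *$\iota$-edge* and the *$\varphi$-edge*. A pair $(e,f)\in E^2$ is *composable* if the head of $e$ is the tail of $f$. A *walk* is a sequence of edges with consecutive ones composable.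

* **(M1)** No $e$ is composable with the $\iota$-edge after it, and no $f$ is composable with the $\varphi$-edge before it. Indeed $v_{\mathrm{in}}$ has no incoming and $v_{\mathrm{out}}$ no outgoing edge.
* **(M2)** Of two consecutive edges of a walk at most one is not a nop, and of three consecutive edges at most one is not a nop. So the indices of two non-nop edges of a walk differ by at least $3$. Indeed, a non-nop edge other than the $\varphi$-edge can only be followed by its two nops, as the intermediate vertices have one outgoing edge, and nothing follows the $\varphi$-edge.
* **(M3)** The label words of walks whose first edge is the $\iota$-edge and whose last edge is the $\varphi$-edge, with nops deleted, are exactly the words $\iota r\varphi$ with $r\in\mathsf R$.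

We say that $e$ "is a push", "a pop", "a nop" according to its label. The padding by nops will separate pushes and pops from each other in the geometry.

## 5. Arcs over a chain: the obstructions and the kills

Say that a point *covers* another if it is NW of it. Picture an increasing chain of points, and above it points each covering a stretch of the chain. We call these *arcs*. A walk $e_1,e_2,\dots$ will be drawn as a sequence of arcs, one per edge, each overlapping the next on the chain. A push and its matching pop will be joined by a long arc, a *link*, that overlaps the push on its left end and the pop on its right end. Two links of one stack must not overlap, so they are nested or disjoint; this is how "last in, first out" becomes geometry. The token is to be killed wherever the drawing looks locally right.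

**Colours.** The *$\Delta$-colours* $S,U,Z$; the *step* colours, which are the edges $e\in E$; and the *link* colours $(s,a)$ with $s\in\{1,2\}$, $a\in\Theta\cup\{\bot\}$. Together they form $\mathcal C$.

**Definition 5.1.** A *scheme* consists of a chain $\Gamma=\{d_1<\dots<d_k\}$ and *arcs*, each with a prescribed step or link colour and a nonempty *support* that is an interval of $\Gamma$. Each element of $\Gamma$ is *free* or *fixed*; a fixed element has a prescribed colour among $S,Z,\mathsf p$. The scheme denotes the finite set of all coloured permutations on the points $\Gamma\cup\{\text{arcs}\}$ such that $d_1,\dots,d_k$ is increasing, an arc $\alpha$ covers $d$ if and only if $d\in\operatorname{supp}\alpha$, arcs and fixed elements have the prescribed colours, and free elements have arbitrary colours in $\{S,U,Z\}$.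

*Example.* Take $\Gamma=\{w<u<v\}$, all free, with arcs $X$ of support $\{w,u\}$ and $Y$ of support $\{u,v\}$. Then $X$ is left of $w$ and above $u$; not covering $v$, it is below $v$. And $Y$ is above $v$ and left of $u$; not covering $w$, it is right of $w$. So from left to right the points are $X,w,Y,u,v$, and the values give $31524$. The scheme denotes the $27$ colourings of $31524$ with $X,Y$ fixed and $w,u,v$ arbitrary in $\{S,U,Z\}$. If $Y$ is doubled by an arc $Y'$ of the same support, the underlying permutations are $315624$ and $316524$.

We write an arc as equal to its support. Elements of $\Gamma$ other than $p$ are free, and $p$ is a token.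

**The legitimate kills.**

* $\mathcal K_{\mathrm{ov}}$, for composable $(e,f)$, with arcs $C$ of colour $e$ and $D$ of colour $f$:
  * *plain case*, $e$ not a push and $f$ not a pop: $w<p<v$; $C=\{w,p\}$, $D=\{p,v\}$;
  * *push case*, $e$ is $\mathrm{push}_{s,a}$: $w<p<v<v'$; $C=\{w,p\}$, $D=\{p,v\}$, $L=\{p,v,v'\}$ of colour $(s,a)$;
  * *pop case*, $f$ is $\mathrm{pop}_{s,a}$: $w'<w<p<v$; $L=\{w',w,p\}$ of colour $(s,a)$, $C=\{w,p\}$, $D=\{p,v\}$.
* $\mathcal K_{\mathrm{mid}}$, for walks $e,f,g$ of three edges: $w<u<p<u'<v$; $H=\{w,u\}$, $C=\{u,p,u'\}$, $D=\{u',v\}$ of colours $e,f,g$.
* $\mathcal K_{\mathrm{in}}$: $p<u<v$; $C=\{p,u\}$ coloured by the $\iota$-edge, $D=\{u,v\}$ coloured by an edge composable after it.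
* $\mathcal K_{\mathrm{fin}}$: $w<u<p$; $C=\{w,u\}$, $D=\{u,p\}$, with $D$ coloured by the $\varphi$-edge and $C$ by an edge composable before it.

By (M2) exactly one of the three cases of $\mathcal K_{\mathrm{ov}}$ applies to each composable pair. In words: a token in the overlap of two consecutive steps is killed, except that a push must own a link reaching beyond the next step, and a pop a link reaching back before the previous step. A token under the middle of a step is killed if the step has a predecessor and a successor. The first part of an $\iota$-step and the last part of a $\varphi$-step also kill.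

**The obstructions $\mathcal O$.**

* $O_\Delta$: $\delta\ominus\delta'$ for all $\Delta$-colours $\delta,\delta'$; and $Z\oplus S$.
* $O_1$: $w<u<v$, $X=\{w,u\}$ of colour $c$, $Y=\{u,v\}$ of colour $c'$, for the following *forbidden pairs* $(c,c')$: steps $(e,f)$ not composable; step $e$, link $(s,a)$ with $e$ not labelled $\mathrm{push}_{s,a}$; link $(s,a)$, step $f$ with $f$ not labelled $\mathrm{pop}_{s,a}$; links $(s,a),(s,b)$ with the same $s$.
* $O_2$: $w<u<v$ with $X=\{w,u\}$ and two distinct arcs $Y=Y'=\{u,v\}$, the colours of $(X;Y,Y')$ being of the types (step; step, step), (step; link, link) or (link; step, step); and $w<u<v$ with two distinct arcs $X=X'=\{w,u\}$ and $Y=\{u,v\}$, the colours of $(X,X';Y)$ being of the types (step, step; step), (step, step; link) or (link, link; step).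
* $O_S$: the elements of $\mathcal K_{\mathrm{ov}}\cup\mathcal K_{\mathrm{mid}}\cup\mathcal K_{\mathrm{fin}}$ with the token recoloured $S$.
* $O_Z$: the elements of $\mathcal K_{\mathrm{ov}}\cup\mathcal K_{\mathrm{mid}}\cup\mathcal K_{\mathrm{in}}$ with the token recoloured $Z$.

**The kills $\mathcal K$.** These are

* $K_0$: $\mathsf p\ominus\delta$ and $\delta\ominus\mathsf p$ for $\delta\in\{S,U,Z\}$;
* $K_1$: $\mathsf p\oplus S$ and $Z\oplus\mathsf p$;
* $\mathcal K_{\mathrm{ov}},\mathcal K_{\mathrm{mid}},\mathcal K_{\mathrm{in}},\mathcal K_{\mathrm{fin}}$;
* $K_O$: all $o[d\to\mathsf p]$ with $o\in O_1\cup O_2\cup O_S\cup O_Z$ and $d$ an element of the chain $\Gamma$ of $o$.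

Why these extras? $K_0$ forces the token onto the chain. $K_1$ kills a token far to the SW or NE, so $S$ and $Z$ mark a beginning and an end. $O_S$ says that an $S$ can look locally right only as a beginning, and $O_Z$ that a $Z$ can do so only as an end. $K_O$ is there to make (A1) true. We shall see that it does no harm: next to a chain point, a kill from $K_O$ would come from an obstruction that is already present, or is a legitimate kill.

All elements of $O_1,O_2,O_S,O_Z$, of the legitimate kills, and of $K_O$ come from schemes (for $K_O$ with one or two fixed chain elements). We say they are *of scheme type*. A token in them always lies in $\Gamma$, and the non-token elements of $\Gamma$ have $\Delta$-colours.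

**Checking (A1) and (A2).** Call two arcs of a scheme *overlapping* if their supports meet and neither contains the other. Every scheme above satisfies:

* **(P1)** every support has at least $2$ elements;
* **(P2)** the supports cover $\Gamma$;
* **(P3)** any two consecutive elements of $\Gamma$ are separated by some support, that is, some support contains exactly one of them;
* **(P4)** the overlap graph of the arcs is connected.

These depend only on the chain and the supports. (P1) and (P2) are visible in the lists. The other two are checked as follows; $O_S,O_Z,K_O$ have the shapes of the schemes they come from.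

| shape | separations for (P3) | overlaps for (P4) |
|---|---|---|
| $3$-chain, arcs $\{1,2\}$ and $\{2,3\}$, one possibly doubled ($O_1$, $O_2$, $\mathcal K_{\mathrm{in}}$, $\mathcal K_{\mathrm{fin}}$, plain case of $\mathcal K_{\mathrm{ov}}$) | $1,2$ by $\{2,3\}$; $2,3$ by $\{1,2\}$ | each $\{1,2\}$ with each $\{2,3\}$ |
| push case of $\mathcal K_{\mathrm{ov}}$ | $w,p$ by $D$; $p,v$ by $C$; $v,v'$ by $D$ | $C$ with $D$; $C$ with $L$ |
| pop case of $\mathcal K_{\mathrm{ov}}$ | $w',w$ by $C$; $w,p$ by $D$; $p,v$ by $C$ | $D$ with $C$; $D$ with $L$ |
| $\mathcal K_{\mathrm{mid}}$ | $w,u$ by $C$; $u,p$ by $H$; $p,u'$ by $D$; $u',v$ by $C$ | $H$ with $C$; $C$ with $D$ |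

**Lemma 5.2.** (A1) and (A2) hold.

**Proof.** For $O_\Delta$ the proper intervals are singletons; contracting one in $\delta\ominus\delta'$ gives an element of $K_0$, in $Z\oplus S$ an element of $K_1$. For $K_0,K_1$, (A2) is vacuous since these have two points. Now let $q\in\mathcal O\cup\mathcal K$ be of scheme type and $I$ a proper interval of $q$; if $q\in\mathcal K$, assume that the token is in $I$ and $|I|\ge2$.

Suppose first that an arc $\alpha\in I$ has some $d\in\operatorname{supp}\alpha\setminus I$. Then $d$ is not a token, so it is $\Delta$-coloured. As $\alpha$ covers $d$ and $I$ is an interval, all of $I$ is NW of $d$, so $q[I\to\mathsf p]$ contains $\mathsf p\ominus d\in K_0$. This settles the case.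

Otherwise every arc in $I$ has support inside $J:=I\cap\Gamma$; in particular $J\ne\emptyset$. The set $J$ is convex in $\Gamma$, and every arc outside $I$ has support containing $J$ or disjoint from $J$.

Suppose $|J|\ge2$. By (P3) some support contains exactly one of two consecutive elements of $J$; its arc must be in $I$. Next, if $\alpha\in I$ and $\beta$ overlaps $\alpha$, then $\beta\in I$: otherwise $\operatorname{supp}\beta$ meets $\operatorname{supp}\alpha\subseteq J$, hence $\operatorname{supp}\beta\supseteq J\supseteq\operatorname{supp}\alpha$, which is not an overlap. By (P4) all arcs are in $I$, by (P2) $J=\Gamma$, so $I=q$, a contradiction.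

So $J=\{d\}$. By (P1) no arc is in $I$, so $I=\{d\}$. If $q\in\mathcal O$, then $q[d\to\mathsf p]\in K_O$. If $q\in\mathcal K$, this contradicts $|I|\ge2$. $\square$

So Section 3 applies. Let $B_{\mathcal I}$ be the basis $B$ of Section 3 for this system, and $\mathcal X=A(B_{\mathcal I})$. Everything is computable from $\mathcal I$. It remains to prove that $\mathcal X$ is atomic if and only if $\mathcal I$ has no solution.

## 6. A solution gives a permutation that cannot be joined with $t$

Assume $\mathcal I$ has a solution. The purpose of this section is to build $\Sigma$ as in Lemma 3.5.

**Step 1: the drawing.** By Lemma 4.1 and (M3) there is a walk $e_1,\dots,e_n$ from the $\iota$-edge to the $\varphi$-edge realizing a balanced word. On each stack all pushes precede all pops; match the $r$-th last push with the $r$-th pop, $\bot$ included. Since the word is balanced, every push and pop is matched, in pairs $(i,j)$ (push $e_i$, pop $e_j$, same $(s,a)$), $i<j$. By (M2), $j\ge i+3$. For matched pairs $(a,b),(a',b')$ of the same stack, $a<a'$ implies $b>b'$.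

Let $\Sigma$ consist of the points
$$\delta_k=(k,k)\ (1\le k\le n+1),\qquad A_i=\left(i-\tfrac13,\,i+\tfrac43\right)\ (1\le i\le n),\qquad L_{ij}=\left(i+\tfrac13,\,j+\tfrac23\right)$$
with one $L_{ij}$ for each matched pair. Colour $\delta_1$ by $S$, $\delta_{n+1}$ by $Z$, the other $\delta_k$ by $U$; $A_i$ by $e_i$; and $L_{ij}$ by its $(s,a)$. The fractional parts and the matching show that all $x$'s are distinct and all $y$'s are distinct. $A_i$ covers, among the $\delta$'s, exactly $\delta_i,\delta_{i+1}$; and $L_{ij}$ covers exactly $\delta_{i+1},\dots,\delta_j$. The $\delta$'s and the $A$'s are increasing, and the links of each stack are decreasing, so $\Sigma$ is a union of two increasing and two decreasing sequences. (For two steps without links, this drawing is again $31524$.)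

**Step 2: $\Sigma$ avoids $\mathcal O$.** We go through the obstructions.

*$O_\Delta$*: the $\delta$'s are increasing, the only $S$ is first, the only $Z$ last.

*$O_1$ and $O_2$*: for points $X,Y$ among the $A$'s and $L$'s write $X\to Y$ if $\min X<\min Y\le\max X<\max Y$, where minima and maxima are those of the sets of $\delta$'s covered, which are intervals of the chain. In an occurrence of $O_1$ or $O_2$, if $X$ has support $\{w,u\}$ and $Y$ has support $\{u,v\}$, then
$$\min X\le w<\min Y\le u\le\max X<v\le\max Y,$$
so $X\to Y$. In $\Sigma$, in terms of indices, $A_i$ covers $[i,i+1]$ and $L_{ab}$ covers $[a+1,b]$, with $b\ge a+3$. Hence $A_i\to A_k$ iff $k=i+1$; $A_i\to L_{ab}$ iff $a=i$; $L_{ab}\to A_k$ iff $k=b$. For two links of the same stack neither $L\to L'$ nor $L'\to L$, because $a<a'$ implies $b>b'$, so they are nested. As $(e_i,e_{i+1})$ is composable and a link carries the symbol of its push and pop, no forbidden pair of $O_1$ occurs. Each step has at most one step-successor, step-predecessor, link-successor and link-predecessor under $\to$, and each link has one step-predecessor and one step-successor. So $O_2$ is avoided.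

*$O_S$ and $O_Z$*: in $O_S$ some chain point precedes the $S$-coloured $p$; but the only $S$ is $\delta_1$, which is first. In $O_Z$ some chain point follows the $Z$-coloured $p$; but the only $Z$ is $\delta_{n+1}$, which is last.

**Step 3: every added token $p=(x,y)$ is killed.** If $p$ is NW or SE of some $\delta_k$, an element of $K_0$ occurs. Otherwise $x<k\iff y<k$ for all $1\le k\le n+1$. If $x,y<1$, then $p,\delta_1$ form $\mathsf p\oplus S$; if $x,y>n+1$, then $\delta_{n+1},p$ form $Z\oplus\mathsf p$. Both are in $K_1$.

There remains $g<x,y<g+1$ with $1\le g\le n$. Then $A_g$ covers $p$. For $g\ge2$, $A_{g-1}=(g-\frac43,g+\frac13)$ covers $p$ iff $y<g+\frac13$. For $g\le n-1$, $A_{g+1}=(g+\frac23,g+\frac73)$ covers $p$ iff $x>g+\frac23$.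

*(a) $g\ge2$ and $y<g+\frac13$.* We find an element of $\mathcal K_{\mathrm{ov}}$ with $C=A_{g-1}$, $D=A_g$, $w=\delta_{g-1}$, $v=\delta_{g+1}$: $C$ covers $w,p$ and not $v$; $D$ covers $p,v$ and not $w$. In the plain case this is all. If $e_{g-1}$ is a push, matched with $j\ge g+2$, take $L=L_{g-1,j}$. It covers $p$, since $x>g-\frac23$ and $y<j+\frac23$; it covers $v$ and $v'=\delta_{g+2}$, and not $w$; and $\delta_{g+2}$ is covered by neither $C$ nor $D$. If $e_g$ is a pop, matched with $i\le g-3$, take $L=L_{ig}$. It covers $p$, since $x>i+\frac13$ and $y<g+\frac13<g+\frac23$; it covers $w'=\delta_{g-2}$ and $w$, and not $v$; and $\delta_{g-2}$ is covered by neither $C$ nor $D$.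

*(b) $g\le n-1$ and $x>g+\frac23$.* Again $\mathcal K_{\mathrm{ov}}$, with $C=A_g$, $D=A_{g+1}$, $w=\delta_g$, $v=\delta_{g+2}$: $C$ covers $w,p$ and not $v$; $D$ covers $p,v$ and not $w$. If $e_g$ is a push, matched with $j\ge g+3$, take $L=L_{gj}$. It covers $p$, since $x>g+\frac23>g+\frac13$ and $y<g+1<j$; it covers $v$ and $v'=\delta_{g+3}$, and not $w$; and $\delta_{g+3}$ is covered by neither $C$ nor $D$. If $e_{g+1}$ is a pop, matched with $i\le g-2$, take $L=L_{i,g+1}$. It covers $p$, since $x>g>i+\frac13$ and $y<g+1<g+\frac53$; it covers $w'=\delta_{g-1}$ and $w$, and not $v$; and $\delta_{g-1}$ is covered by neither $C$ nor $D$.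

*(c) $2\le g\le n-1$, $y>g+\frac13$ and $x<g+\frac23$.* An element of $\mathcal K_{\mathrm{mid}}$ occurs, with $H,C,D=A_{g-1},A_g,A_{g+1}$ and $w,u,u',v=\delta_{g-1},\delta_g,\delta_{g+1},\delta_{g+2}$; neither $H$ nor $D$ covers $p$.

*(d) $g=1$ and $x<\frac53$.* An element of $\mathcal K_{\mathrm{in}}$ occurs, with $C=A_1$, $D=A_2$, $u=\delta_2$, $v=\delta_3$; here $A_2$ does not cover $p$.

*(e) $g=n$ and $y>n+\frac13$.* An element of $\mathcal K_{\mathrm{fin}}$ occurs, with $C=A_{n-1}$, $D=A_n$, $w=\delta_{n-1}$, $u=\delta_n$; here $A_{n-1}$ does not cover $p$.

As $n\ge2$, these cases are exhaustive: $g=1$ falls under (b) or (d), $g=n$ under (a) or (e), and the others under (a), (b) or (c). By Lemma 3.5, $\mathcal X$ is not atomic.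

## 7. What an unjoinable permutation must contain

For the converse assume that $\mathcal X$ is not atomic. By Lemma 3.3 fix $\sigma\in\mathcal X$ not involving $t$ and not involved in any $\rho\in\mathcal X$ that involves $t$. Let $\kappa=\kappa(\sigma)$. It is $\mathcal C$-coloured and avoids $\mathcal O$. By Lemma 3.4, each of the following insertions of a token makes $\kappa$ contain an element of $\mathcal K$, necessarily using the token: SW of everything, NE of everything, immediately NE of a point, immediately SW of a point. The purpose of this section is to turn these kills into structure.

**Step 1: $S$ and $Z$ occur.** Put a token $p$ SW of everything. In every element of $\mathcal K$ of scheme type an arc covers the token, by (P2). In $K_0$ a point is NW or SE of the token, and in $Z\oplus\mathsf p$ a point is SW of it. None of these is possible here, so the kill is $\mathsf p\oplus S$, and $\kappa$ has an $S$-point. In the same way a token NE of everything can only be killed by $Z\oplus\mathsf p$, so $\kappa$ has a $Z$-point.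

By $O_\Delta$ the $\Delta$-coloured points of $\kappa$ form an increasing chain, which we also call $\Delta$, with all $S$'s before all $Z$'s. Let $s^*$ be the last $S$ and $z$ the first $Z$, so $s^*<z$. Intervals such as $[s^*,z]$ refer to $\Delta$.

**Step 2: overlapping arcs.** An *arc* of $\kappa$ is a step- or link-coloured point covering at least one point of $\Delta$. Its *support* is the set of $\Delta$-points it covers: those to its right form a final segment of the chain and those below it an initial segment, so the support is an interval of $\Delta$. We write $\in,\cap,\subseteq,\min,\max$ for arcs, meaning supports; different arcs may have equal supports. Write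
$$X\to Y\quad\text{if}\quad \min X<\min Y\le\max X<\max Y. \tag{7.1}$$
Two arcs with intersecting supports satisfy $X\to Y$ or $Y\to X$, or are nested (possibly equal). Also
$$\text{if } w<u<v \text{ in }\Delta,\ w,u\in X,\ v\notin X,\ u,v\in Y,\ w\notin Y,\ \text{ then } X\to Y, \tag{7.2}$$
because $\min X\le w<\min Y\le u\le\max X<v\le\max Y$.

* **(R1)** If $X\to Y$, then the colours of $(X,Y)$ are not a forbidden pair. Indeed, with $w=\min X$, $u=\min Y$, $v=\max Y$ we have $w<u<v$, $w,u\in X\not\ni v$ and $u,v\in Y\not\ni w$, which would be an occurrence of $O_1$.
* **(R2)** Each step arc has at most one step-successor, step-predecessor, link-successor and link-predecessor under $\to$; each link arc has at most one step-successor and at most one step-predecessor.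

To prove (R2), let $X\to Y$ and $X\to Y'$ with $Y\ne Y'$. Take $w=\min X$, $u=\max X$, $v=\min(\max Y,\max Y')$. Then $u,v\in Y\cap Y'$, $w\notin Y\cup Y'$, $v\notin X$ and $w<u<v$. Let $X\to Y$ and $X'\to Y$ with $X\ne X'$. Take $w=\max(\min X,\min X')$, $u=\min Y$, $v=\max Y$. Then $w,u\in X\cap X'$, $v\notin X\cup X'$, $w\notin Y$ and $w<u<v$. For the listed types these are occurrences of $O_2$.

**Step 3: evidence at every point between $s^*$ and $z$.** Say that $\delta\in\Delta$ *has evidence* of kind ov, mid, in or fin if $\kappa$ contains, with $\delta$ in the role of $p$, an element of $\mathcal K_{\mathrm{ov}}$, $\mathcal K_{\mathrm{mid}}$, $\mathcal K_{\mathrm{in}}$ or $\mathcal K_{\mathrm{fin}}$ respectively with the token recoloured by the colour of $\delta$. By $O_S$, $s^*$ has no evidence of kind ov, mid, fin. By $O_Z$, $z$ has none of kind ov, mid, in.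

**Claim 7.1.** Every $\delta\in[s^*,z]$ has evidence. So $s^*$ has evidence of kind in, and $z$ of kind fin.

**Proof.** Insert the token $p$ immediately NE of $\delta$ if $\delta<z$, and immediately SW of $\delta$ if $\delta=z$. Every other point is related to $p$ as it is to $\delta$. Some $k\in\mathcal K$ occurs using $p$.

It is not in $K_0$: a $\Delta$-point NW or SE of $p$ is not $\delta$, so it would be NW or SE of $\delta$, but $\Delta$ is a chain.

It is not $\mathsf p\oplus S$. If $\delta<z$, the $S$-point is not $\delta$, so it is $>\delta\ge s^*$, impossible. If $\delta=z$, it is not $z$ by colour, so it is $>z>s^*$, impossible.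

It is not $Z\oplus\mathsf p$. If $\delta<z$, the $Z$-point would be $\le\delta<z$, impossible. If $\delta=z$, it is not $z$, as $z$ is NE of $p$, so it would be $<z$, impossible.

So $k$ is of scheme type. Let $M$ be the set of points of the occurrence other than $p$. If $\delta\in M$, then $\delta$, being $\Delta$-coloured, plays a chain role. Then $p$ and $\delta$ are consecutive in the chain of $k$ and covered by the same arcs, contradicting (P3). So $\delta\notin M$, and $M\cup\{\delta\}$ is order isomorphic to $M\cup\{p\}$.

Suppose $k=o[d\to\mathsf p]\in K_O$ with $d$ free in the scheme of $o$. Then $M\cup\{\delta\}$ is an occurrence in $\kappa$ of an element of the same scheme, since a free element may have any $\Delta$-colour. That element is in $\mathcal O$, a contradiction. If instead $d$ is the fixed $S$- or $Z$-coloured element of some $o\in O_S$ or $o\in O_Z$, then $k$ is one of the legitimate kills. So in all cases $k\in\mathcal K_{\mathrm{ov}}\cup\mathcal K_{\mathrm{mid}}\cup\mathcal K_{\mathrm{in}}\cup\mathcal K_{\mathrm{fin}}$, and $\delta$ has evidence. $\square$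

**Step 4: paths and regions.** We organize the step arcs so that evidence can be located. By (R2), and since $\min$ strictly increases along $\to$, the components of $\to$ on step arcs are directed paths. Let $\mathcal P$ be the set of components with at least $2$ arcs. Let $P=(A_1\to\dots\to A_n)\in\mathcal P$. Minima and maxima strictly increase along $P$, so distinct arcs of $P$ are never nested. If $k\ge i+2$, then $A_i\cap A_k=\emptyset$, for otherwise $A_i\to A_k$ and $A_i$ would have two step-successors. Hence
$$\max A_i<\min A_k\qquad\text{whenever } k\ge i+2. \tag{7.3}$$
So the *hull* $h(P)=\bigcup_iA_i$ is an interval of $\Delta$, partitioned into consecutive *regions*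
$$F,\ V_1,\ M_2,\ V_2,\ \dots,\ M_{n-1},\ V_{n-1},\ N,$$
where $F=A_1\setminus A_2$ (the first region), $V_i=A_i\cap A_{i+1}$, $N=A_n\setminus A_{n-1}$ (the last region), and $M_i$, for $2\le i\le n-1$, is the set of points that lie in $A_i$ and in no other arc of $P$ (possibly empty). Two points of $h(P)$ lie in the same region if and only if they lie in the same arcs of $P$. The regions $F$, $V_i$, $N$ are nonempty. Consecutive steps in a path are composable by (R1). Call $P$ *$\iota$-first* if $A_1$ is coloured by the $\iota$-edge and *$\varphi$-last* if $A_n$ is coloured by the $\varphi$-edge.

Let $C\to D$ be steps with colours $e,f$. Call $(C,D)$ *good* if both of the following hold: when $e$ is a push, there is a link $L$ with $C\to L$ and $\max L>\max D$; when $f$ is a pop, there is a link $L$ with $L\to D$ and $\min L<\min C$. By (R1) such an $L$ has the colour $(s,a)$ of that push or pop.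

Let $\mathrm{Ev}(P)$ be the union of all $V_i$ with $(A_i,A_{i+1})$ good, all $M_i$, the region $F$ if $P$ is $\iota$-first, and the region $N$ if $P$ is $\varphi$-last. Each region is contained in $\mathrm{Ev}(P)$ or disjoint from it.

**Claim 7.2.** A point $\delta$ has evidence of kind ov, mid, in, fin if and only if for some $P\in\mathcal P$ it lies in a region $V_i$, $M_i$, $F$, $N$ of $P$, respectively, that is contained in $\mathrm{Ev}(P)$. In particular $\delta$ has evidence if and only if $\delta\in\mathrm{Ev}(P)$ for some $P\in\mathcal P$.

**Proof.** We use the letters of Section 5 for the roles.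

*Kind ov, plain case.* Evidence at $\delta$ gives $C\to D$ by (7.2), with $\delta\in C\cap D$, and goodness is vacuous. Conversely, for $\delta\in C\cap D$ with $C\to D$, use $w=\min C\notin D$ and $v=\max D\notin C$; then $w<\delta<v$.

*Kind ov, push case.* Evidence gives $\min C\le w<\min D$, $w<\min L$, $\delta\in C\cap D\cap L$ and $\max C<v\le\max D<v'\le\max L$. So $C\to D$, $C\to L$ and $\max L>\max D$: the pair is good. Conversely let $(C,D)$ be good via $L$ and $\delta\in C\cap D$. We claim $\delta\in L$. If not, then $\delta<\min L$, as $\max L>\max D\ge\delta$, so
$$\min D\le\delta<\min L\le\max C<\max D<\max L,$$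
that is, $D\to L$. But $C$ is a push, so $D$ is a nop by (M2), contradicting (R1). Take $w=\min C$, $v=\max D$, $v'=\max L$. Then $w\in C$ and $w\notin D\cup L$. From $\min L\le\delta\le\max C<\max D<\max L$ we get $v\in(D\cap L)\setminus C$ and $v'\in L\setminus(C\cup D)$. Also $w<\delta<v<v'$. So $\delta$ has evidence.

*Kind ov, pop case.* Evidence has $w'<w<\delta<v$ with $w'\in L\setminus C$, $w\in(L\cap C)\setminus D$, $\delta\in L\cap C\cap D$, $v\in D\setminus(C\cup L)$. So $C\to D$ and $L\to D$ by (7.2) with $w,\delta,v$; and $\min L\le w'<\min C$, since $w'\notin C$ lies before $w\in C$. The pair is good. Conversely let $(C,D)$ be good via $L$ and $\delta\in C\cap D$. We claim $\delta\in L$. If not, then, as $\min L<\min C\le\delta$, we have $\max L<\delta\le\max C$, while $\min L<\min C<\min D\le\max L$. So $L\to C$. But $D$ is a pop, so $C$ is a nop by (M2), contradicting (R1). Take $w'=\min L$, $w=\min C$, $v=\max D$. Then $w'\notin C\cup D$; $w\in L$, since $\min L<\min C<\min D\le\max L$, and $w\notin D$; $v\notin C\cup L$, since $\max C,\max L<\max D$; and $w'<w<\delta<v$. So $\delta$ has evidence.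

*Kind mid.* Evidence gives $H\to C$, by (7.2) with $w,u,\delta$; $C\to D$, by (7.2) with $\delta,u',v$; and $\delta\in C\setminus(H\cup D)$. So $H,C,D$ are consecutive in a path and $\delta$ is in the region $M$ of $C$. Conversely, for $\delta\in M_i$ let $H,C,D=A_{i-1},A_i,A_{i+1}$ and take $w=\min H$, $u=\max H$, $u'=\min D$, $v=\max D$. Then $u,u'\in C$ and $w,v\notin C$. As $\delta\in C\setminus(H\cup D)$ we have $\max H<\delta<\min D$. This gives $w<u<\delta<u'<v$, $w,u,\delta\notin D$ and $\delta,u',v\notin H$.

*Kind in.* Evidence gives $C\to D$ by (7.2), with $C$ coloured by the $\iota$-edge, $\delta\in C$, $\delta<\min D$. By (M1) and (R1), $C$ has no step-predecessor, so it is first in its path, $D$ is second, and $\delta\in F$. Conversely, for $\delta\in F$ with $C=A_1$ coloured by the $\iota$-edge and $D=A_2$, take $u=\min D\in C$ and $v=\max D\notin C$; then $\delta<u<v$ and $\delta\notin D$.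

*Kind fin.* Evidence gives $C\to D$ by (7.2), with $D$ coloured by the $\varphi$-edge, $\delta\in D$, $\delta>\max C$. By (M1) and (R1), $D$ has no step-successor, so it is last in its path, $C$ is the one before it, and $\delta\in N$. Conversely, for $\delta\in N$ with $D=A_n$ coloured by the $\varphi$-edge and $C=A_{n-1}$, take $w=\min C\notin D$ and $u=\max C\in D$; then $w<u<\delta$ and $\delta\notin C$. $\square$

## 8. Nested paths and a smallest active one

One would now like to take a path $P$ with $s^*$ in its first region and walk along it to the right, finding evidence for $P$ at each point until $z$ is reached. This breaks at one exact place. Claim 7.1 gives evidence at each point of $[s^*,z]$, but the path it comes from may change from point to point. Nothing in $\mathcal O$ relates arcs that are nested or disjoint, since every scheme-type obstruction contains an overlapping pair. So a bad pair in $P$ may be hidden by a second path drawn underneath it. The cure is to prove that different paths can only be nested, one hull inside a single region of the other, and then to take a smallest path of a suitable kind.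

Write $Q\sqsubset P$ if $Q\ne P$ and $h(Q)$ is contained in one region of $P$.

**Claim 8.1.** If $P\ne Q$ in $\mathcal P$ have intersecting hulls, then $Q\sqsubset P$ or $P\sqsubset Q$. The relation $\sqsubset$ implies strict inclusion of hulls and is transitive.

**Proof.** An arc $X\in Q$ and an arc $A\in P$ lie in different components, so they are never related by $\to$; hence they are disjoint or nested.

*Dichotomy.* If $X\in Q$ meets $h(P)$, then (i) $X\supseteq h(P)$, or (ii) $X\subseteq A$ for every $A\in P$ meeting $X$. Indeed, suppose $X$ meets $A_i$ and $X\not\subseteq A_i$. Then $X\supseteq A_i$, so $X$ meets $A_{i-1}$ and $A_{i+1}$, as far as they exist. If $X\subseteq A_{i\pm1}$, then $A_i\subseteq A_{i\pm1}$, but distinct arcs of $P$ are not nested. So $X\supseteq A_{i\pm1}$ and $X\not\subseteq A_{i\pm1}$, and inductively $X\supseteq h(P)$.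

Suppose some $X\in Q$ satisfies (i). Then any $Y\in Q$ meeting $h(P)$ satisfies (i). Otherwise $Y\ne X$ and, by (ii), $Y\subseteq A\subseteq X$ for some $A\in P$, so $X,Y$ are distinct nested arcs of $Q$, which is impossible. So every arc of $Q$ contains or misses $h(P)$, and one contains it. Hence all points of $h(P)$ lie in the same arcs of $Q$, and $P\sqsubset Q$. Symmetrically, if some arc of $P$ contains $h(Q)$, then $Q\sqsubset P$.

Suppose neither happens. Take $X\in Q$ and $A_i\in P$ that meet. Applying (ii) both ways gives $X=A_i$ as supports. A neighbor of $A_i$ in $P$ exists, since $P$ has at least two arcs, and it is then related by $\to$ to $X$, because $\to$ depends only on supports. This contradicts that $X$ is in another component.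

A region is a proper subset of its hull, which gives strict inclusion; and if $h(R)$ is in a region of $Q$ and $h(Q)$ in a region of $P$, then $h(R)$ is in that region of $P$, and $R\ne P$ by strictness. $\square$

Call $P\in\mathcal P$ *exposed* if for every $R$ with $P\sqsubset R$, the region of $R$ containing $h(P)$ is not contained in $\mathrm{Ev}(R)$. So no larger path supplies evidence for the points of $h(P)$.

**Claim 8.2.** Let $P$ be exposed, $\delta\in h(P)\cap[s^*,z]$ and $\delta\notin\mathrm{Ev}(P)$. Then there is an exposed $R\sqsubset P$ with $\delta\in\mathrm{Ev}(R)$; and $h(R)$ lies in the region of $P$ containing $\delta$.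

**Proof.** By Claims 7.1 and 7.2 there is $R$ with $\delta\in\mathrm{Ev}(R)$. Any such $R$ differs from $P$, and its hull meets $h(P)$ in $\delta$. If $P\sqsubset R$, then the region of $R$ containing $h(P)$ contains $\delta$, so it is contained in $\mathrm{Ev}(R)$, contradicting that $P$ is exposed. So $R\sqsubset P$ by Claim 8.1. Among all $R$ with $\delta\in\mathrm{Ev}(R)$ choose one with $|h(R)|$ maximal. If $R\sqsubset R'$ with $h(R)$ in a region contained in $\mathrm{Ev}(R')$, then $\delta\in\mathrm{Ev}(R')$ and $|h(R')|>|h(R)|$, contradicting maximality. So $R$ is exposed. $\square$

Call $P$ *active* if it is exposed, is $\iota$-first or $\varphi$-last, and every element of $h(P)$ lies in $[s^*,z]$, except possibly elements of $F$ if $P$ is $\iota$-first and elements of $N$ if $P$ is $\varphi$-last.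

**Claim 8.3.** An active path exists.

**Proof.** By Claims 7.1 and 7.2, $s^*\in\mathrm{Ev}(P)$ for some $P$. For any such $P$, since $s^*$ has evidence of kind in only, $P$ is $\iota$-first and $s^*$ is in its first region. Choose such a $P_0$ with $|h(P_0)|$ maximal. It is exposed: if $P_0\sqsubset R$ with the region contained in $\mathrm{Ev}(R)$, then $s^*\in\mathrm{Ev}(R)$ with a larger hull. Elements of $h(P_0)$ outside its first region are $>s^*$.

If $\max h(P_0)\le z$, then $P_0$ is active. Otherwise $s^*<z<\max h(P_0)$, so $z\in h(P_0)$.

If $z\in\mathrm{Ev}(P_0)$, this is evidence of kind fin, the only kind $z$ has. So $P_0$ is $\varphi$-last and $z$ is in its last region. Elements outside the first and last regions lie strictly between $s^*$ and $z$, so $P_0$ is active.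

If $z\notin\mathrm{Ev}(P_0)$, Claim 8.2 gives an exposed $R\sqsubset P_0$ with $z\in\mathrm{Ev}(R)$, again of kind fin: $R$ is $\varphi$-last and $z$ is in its last region. The region of $P_0$ containing $z$ is not the first region, because that is contained in $\mathrm{Ev}(P_0)$. So all of $h(R)$ is $>s^*$. Elements of $h(R)$ outside its last region are $<z$. So $R$ is active. $\square$

**Claim 8.4.** Let $P=(A_1\to\dots\to A_n)$ be active with $|h(P)|$ minimal. Then $A_1$ is coloured by the $\iota$-edge, $A_n$ by the $\varphi$-edge, and all pairs $(A_i,A_{i+1})$ are good.

**Proof.** In each case a failure produces a smaller active path.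

*Suppose $P$ is not $\varphi$-last.* Then $N\subseteq[s^*,z]$, and $x=\max h(P)\in N$ is not in $\mathrm{Ev}(P)$. Claim 8.2 gives an exposed $R\sqsubset P$ with $h(R)\subseteq N$ and $x\in\mathrm{Ev}(R)$. As $x=\max h(R)$, it lies in the last region of $R$, so $R$ is $\varphi$-last. As $h(R)\subseteq[s^*,z]$, $R$ is active, with smaller hull: a contradiction.

*Suppose $P$ is not $\iota$-first.* Then $F\subseteq[s^*,z]$, and $x=\min h(P)\in F$ is not in $\mathrm{Ev}(P)$. Claim 8.2 gives an exposed $R\sqsubset P$ with $h(R)\subseteq F$ and $x\in\mathrm{Ev}(R)$. As $x=\min h(R)$, it lies in the first region of $R$, so $R$ is $\iota$-first, hence active with smaller hull: a contradiction.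

*Suppose $(A_i,A_{i+1})$ is not good.* Then $V_i\subseteq[s^*,z]$, and $\delta=\min V_i$ is not in $\mathrm{Ev}(P)$. Claim 8.2 gives an exposed $R\sqsubset P$ with $h(R)\subseteq V_i$ and $\delta\in\mathrm{Ev}(R)$, so $\delta=\min h(R)$. Then $\delta$ is in the first region of $R$, so $R$ is $\iota$-first, hence active with smaller hull: a contradiction. $\square$

## 9. Reading the stacks

Let $P$ be as in Claim 8.4, with colours $e_1,\dots,e_n$. By (R1) this is a walk from the $\iota$-edge to the $\varphi$-edge, so by (M3) its labels with nops deleted form $\iota r\varphi$ with $r\in\mathsf R$. We show that $r$ is balanced, which finishes the proof by Lemma 4.1.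

Fix a stack $s$; below, pushes, pops and links are those of stack $s$. Recall that $\min A_i$ and $\max A_i$ increase with $i$, that (7.3) holds, and that by (M2) indices of pushes and pops differ by at least $3$. By goodness and (R2):

* each push index $q$ has a unique link $L_q$ with $A_q\to L_q$, and $\max L_q>\max A_{q+1}$;
* each pop index $k$ has a unique link $L'_k$ with $L'_k\to A_k$, and $\min L'_k<\min A_{k-1}$.

By (R1) these have the stack and symbol of the push or pop.

**Step 1: links that end inside the path end at a pop, and dually.** The purpose is to produce a partner for each push and pop.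

(α) *If $q$ is a push and $\max L_q<\max A_n$, then $L_q\to A_k$ for some $k\ge q+2$.* Let $k$ be least with $\max A_k>\max L_q$; then $k\ge q+2$, as $\max A_{q+1}<\max L_q$. Now
$$\min L_q\le\max A_q<\min A_k\le\max A_{k-1}\le\max L_q<\max A_k .$$

(β) *If $k$ is a pop and $\min L'_k>\min A_1$, then $A_q\to L'_k$ for some $q\le k-2$.* Let $q$ be largest with $\min A_q<\min L'_k$; then $q\le k-2$, as $\min A_{k-1}>\min L'_k$. Now
$$\min A_q<\min L'_k\le\min A_{q+1}\le\max A_q<\min A_k\le\max L'_k .$$

By (R1), in (α) $e_k$ is a pop and in (β) $e_q$ is a push, of stack $s$ with the same symbol.

**Step 2: the bottom link.** The purpose is to find one link spanning all other pushes and pops, so that the hypotheses of (α) and (β) hold for them. Let $i,j$ be the unique indices of $\mathrm{push}_{s,\bot}$ and $\mathrm{pop}_{s,\bot}$. We claim $L_i=L'_j$. If $\max L_i<\max A_n$, then (α) gives $L_i\to A_j$, the only pop with symbol $\bot$, so $L_i=L'_j$ by uniqueness of link-predecessors. If $\min L'_j>\min A_1$, then (β) gives $A_i\to L'_j$, so $L'_j=L_i$ by uniqueness of link-successors. Otherwise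
$$\min L'_j\le\min A_1\le\min A_i<\min L_i\le\max A_i<\min A_j\le\max L'_j<\max A_j\le\max A_n\le\max L_i,$$
so $L'_j\to L_i$, which (R1) forbids for two links of the same stack. Let $\Lambda:=L_i=L'_j$.

**Step 3: a bijection between pushes and pops.** By the form of $\mathsf R$ the other pushes and pops have indices strictly between $i$ and $j$, hence at distance at least $3$ from both.

For a push $q\ne i$:
$$\min\Lambda\le\max A_i<\min A_q<\min L_q\le\max A_q<\min A_j\le\max\Lambda .$$
So $\max L_q>\max\Lambda$ would give $\Lambda\to L_q$, which is forbidden. Hence $\max L_q\le\max\Lambda<\max A_j\le\max A_n$, and (α) gives $L_q\to A_{\mu(q)}$ with $\mu(q)>q$.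

For a pop $k\ne j$:
$$\min\Lambda\le\max A_i<\min A_k\le\max L'_k<\max A_k<\min A_j\le\max\Lambda .$$
So $\min L'_k<\min\Lambda$ would give $L'_k\to\Lambda$, which is forbidden. Hence $\min L'_k\ge\min\Lambda>\min A_i\ge\min A_1$, and (β) gives $A_{\nu(k)}\to L'_k$.

Symbols agree, so $\mu(q)$ is a pop with symbol other than $\bot$ and $\nu(k)$ a push with symbol other than $\bot$. By (R2), $L'_{\mu(q)}=L_q$, whose unique step-predecessor is $A_q$, so $\nu(\mu(q))=q$. Likewise $L_{\nu(k)}=L'_k$, whose unique step-successor is $A_k$, so $\mu(\nu(k))=k$. Thus $\mu$ is a symbol-preserving bijection from the pushes to the pops of stack $s$ with symbols in $\Theta$.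

**Step 4: $\mu$ reverses order.** Suppose $q<q'$ are such pushes with $k=\mu(q)<k'=\mu(q')$. By the form of $\mathsf R$ all pushes precede all pops, so $q<q'<k<k'$, with consecutive differences at least $3$. Then
$$\min L_q\le\max A_q<\min A_{q'}<\min L_{q'}\le\max A_{q'}<\min A_k\le\max L_q<\max A_k<\min A_{k'}\le\max L_{q'},$$
that is, $L_q\to L_{q'}$, which (R1) forbids.

So for each stack the word of popped letters of $\Theta$ is the reverse of the word of pushed letters: $r$ is balanced. By Lemma 4.1, $\mathcal I$ has a solution. Together with Section 6, $A(B_{\mathcal I})$ is atomic if and only if $\mathcal I$ has no solution. As $B_{\mathcal I}$ is computable from $\mathcal I$, an algorithm deciding atomicity would decide PCP, contradicting (F1). This proves Theorem 1. $\square$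

## 10. Complexity, bounds, one fixed permutation, and several orders

We prove Theorem 2.

**(a)** By Lemma 2.1 it is decidable whether a given pair can be joined in $A(B)$. So non-atomicity is recursively enumerable, by the search of Section 2, and atomicity is $\Pi^0_1$. By (F1) the set of PCP instances without solution is $\Pi^0_1$-complete, and $\mathcal I\mapsto B_{\mathcal I}$ reduces it to atomicity. So atomicity is $\Pi^0_1$-complete.

**(b)** Given a computable bound, test all pairs in $A(B)$ with $|\sigma|+|\tau|$ up to the bound, by Lemma 2.1. This decides atomicity, contradicting Theorem 1.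

**(c)** Take $\mathcal X=A(B_{\mathcal I})$ and its $t\in\mathcal X$, both computable from $\mathcal I$. If $\sigma\in\mathcal X$ involves $t$, then $\pi=\sigma$ involves both. So by Lemma 3.3 every $\sigma\in\mathcal X$ has a common extension with $t$ in $\mathcal X$ if and only if $\mathcal X$ is atomic. Apply Theorem 1.

**(d)** A hereditary class is a class of finite structures closed under substructures and isomorphism; it is finitely based if it is given by finitely many forbidden substructures. It has joint embedding if any two members embed in a common member. For $d=1$, a finite linear order is determined by its size, and of two of them the smaller embeds in the larger. So every class has joint embedding, and the algorithm always answers yes. For $d\ge2$, view a permutation as a structure with orders $<_1$ (position) and $<_2$ (value). Given finite $B$, forbid the two-point structures in which some $<_i$ with $i\ge3$ differs from $<_1$, and the expansions of the elements of $B$ by $<_i\,:=\,<_1$ for $i\ge3$. The class so defined consists exactly of such expansions of members of $A(B)$, so it has joint embedding if and only if $A(B)$ is atomic. Apply Theorem 1. $\square$
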